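
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{problem}[theorem]{Problem}
\newtheorem{remark}[theorem]{Remark}

\title{Identities of algebras of subalgebras of modes}


\begin{abstract}
The nonempty subalgebras of a mode $M$ form an algebra $MS$ under the complex
operations. If $M$ ranges over a variety $\mathcal V$ of modes, the algebras $MS$
satisfy all consequences of the idempotent and linear identities true in
$\mathcal V$. We show that they may satisfy more, even when $\mathcal V$ is generated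
by an eight-element mode with one basic operation. For the variety of affine modules
over a commutative ring $R$, with all affine operations basic, we show that nothing
more is satisfied exactly when $R$ is arithmetical, that is, when the ideals of every
localization of $R$ at a maximal ideal form a chain.
\end{abstract}

\section{The question}\label{sec:question}

Throughout, algebras are nonempty and all operations have arity at least $1$. All rings
are commutative with $1$, and ring homomorphisms preserve $1$. A \emph{mode} is an
algebra $(M,\Omega)$ that satisfies, for every $m$-ary $\omega\in\Omega$ and $n$-ary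
$\phi\in\Omega$, the \emph{idempotent law}
\[
\omega(x,\dots,x)\approx x
\]
and the \emph{entropic law}
\[
\omega(\phi(x_{11},\dots,x_{n1}),\dots,\phi(x_{1m},\dots,x_{nm}))
\approx
\phi(\omega(x_{11},\dots,x_{1m}),\dots,\omega(x_{n1},\dots,x_{nm})).
\]
The modes used in this paper are modules over a ring with operations
$\omega(x_1,\dots,x_m)=\sum_i w_ix_i$, where $\sum_i w_i=1$. The condition on the sum
gives idempotency. If also $\phi(x_1,\dots,x_n)=\sum_i f_ix_i$, both sides of the
entropic law equal $\sum_{i,j}w_jf_ix_{ij}$, because the ring is commutative.

An $n$-ary operation $\omega$ of any algebra acts on nonempty subsets by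
\[
\omega(A_1,\dots,A_n)=\{\omega(a_1,\dots,a_n): a_i\in A_i\},
\]
the \emph{complex operation}. In a mode, subalgebras are carried to subalgebras: if
$b_k=\omega(a_{k1},\dots,a_{km})$ with $a_{kj}\in A_j$ for $k=1,\dots,n$, then the
entropic law gives
\[
\phi(b_1,\dots,b_n)=\omega(\phi(a_{11},\dots,a_{n1}),\dots,\phi(a_{1m},\dots,a_{nm}))
\in\omega(A_1,\dots,A_m).
\]
So the set $MS$ of all nonempty subalgebras of a mode $M$ is itself an algebra
$(MS,\Omega)$, the \emph{algebra of subalgebras} of $M$.

Which identities pass from $M$ to $MS$? If $t$ is a term, then by induction on $t$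
\begin{equation}\label{eq:independent}
\parbox{0.8\textwidth}{$t(A_1,\dots,A_n)$ is the set of all values of $t$ in which each
\emph{occurrence} of $x_i$ receives its own element of $A_i$, all choices being
independent.}
\end{equation}
Repeated variables therefore cause trouble. In abelian groups
$x+z-z\approx x$ holds, but for the subgroups $A=\{0\}$ and $B=\mathbb Z$ of
$\mathbb Z$ we have $A+B-B=\mathbb Z\ne A$. Call an identity \emph{linear} if each
variable occurs at most once on each side. If $e$ is a linear term, then
\eqref{eq:independent} says that $e(A_1,\dots,A_n)=\{e(a_1,\dots,a_n):a_i\in A_i\}$; here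
elements for variables not occurring in $e$ can be chosen because the $A_i$ are nonempty.
So linear identities of $M$ hold for nonempty subsets. A theorem of G.~Gr\"atzer and
H.~Lakser says that for subsets there is nothing else: for a fixed variety $\mathcal V$,
the algebras of all nonempty subsets of $\mathcal V$-algebras satisfy precisely the
consequences of the linear identities true in $\mathcal V$.

Subalgebras of modes satisfy one further kind of identity. If $A$ is a subalgebra of a
mode, then $\omega(A,\dots,A)\subseteq A$, and $a=\omega(a,\dots,a)$ gives equality;
so $MS$ is idempotent. For a variety $\mathcal V$ of modes, let $\Sigma(\mathcal V)$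
consist of the idempotent laws $\omega(x,\dots,x)\approx x$ $(\omega\in\Omega)$ and
all linear identities true in $\mathcal V$. The identities $t(x,\dots,x)\approx x$
for arbitrary terms $t$ follow from the basic ones by induction. We have just seen that
every $MS$ with $M\in\mathcal V$ satisfies $\Sigma(\mathcal V)$. Comparison with the
theorem for subsets suggests that, again, this is all. This is the following question
from \cite{modals}.

\begin{problem}\label{prob}
Is it true that for every variety $\mathcal V$ of modes, the identities satisfied by
all algebras $(MS,\Omega)$ with $(M,\Omega)\in\mathcal V$ are exactly the consequences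
of the idempotent and linear identities true in $\mathcal V$?
\end{problem}

The answer is no. Let
\[
\mathbf B=\mathbb F_2[X,Y]/(X,Y)^2=\{a+b\alpha+c\beta: a,b,c\in\mathbb F_2\},
\qquad \alpha^2=\alpha\beta=\beta^2=0,
\]
an eight-element local ring with maximal ideal $\{0,\alpha,\beta,\alpha+\beta\}$, and
let
\begin{equation}\label{eq:omega}
\omega(x_1,\dots,x_7)=\alpha x_1+\alpha x_2+\beta x_3+(\alpha+\beta)x_4
+(1+\alpha)x_5+x_6+x_7 .
\end{equation}
The coefficients sum to $(3\alpha+2\beta)+(1+\alpha)+1+1=1$ in characteristic $2$, so
$(\mathbf B,\omega)$ is a mode.

\begin{theorem}\label{thm:A}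
Let $\mathcal V$ be the variety of modes generated by the eight-element algebra
$(\mathbf B,\omega)$. The identity
\begin{equation}\label{eq:identity}
\omega(z,x,z,x,x,x,x)\;\approx\;\omega(z,z,x,z,x,x,x)
\end{equation}
holds in $(MS,\omega)$ for every $M\in\mathcal V$, but it is not a consequence of the
idempotent and linear identities true in $\mathcal V$.
\end{theorem}

The second theorem shows which property of the ring is responsible when all affine
operations are basic. For a ring $R$, let $\Omega_R$ contain one operation symbol
$[r_1,\dots,r_n]$ for each $n\ge 1$ and each $r\in R^n$ with $\sum r_i=1$, interpreted in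
$R$-modules as $\sum r_ix_i$, and let $\mathcal V_R$ be the variety generated by the
$\Omega_R$-algebra $R$; it is the variety of \emph{affine $R$-modules}. The ring $R$ is
\emph{arithmetical} if for every maximal ideal $\mathfrak m$ the ideals of the
localization $R_{\mathfrak m}$ form a chain under inclusion. The domains with this
property are the Pr\"ufer domains.

\begin{theorem}\label{thm:B}
Let $R$ be a commutative ring with $1$. The identities satisfied by all algebras $MS$,
$M\in\mathcal V_R$, are exactly the consequences of the idempotent and linear identities
true in $\mathcal V_R$ if and only if $R$ is arithmetical.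
\end{theorem}

\begin{example}\label{ex:rings}
The statement in Problem~\ref{prob} thus holds for $\mathcal V_{\mathbb Z}$ and for
$\mathcal V_R$ with $R$ any Dedekind domain: the rings $R_{\mathfrak m}$ are then
fields or discrete valuation rings. It fails for $\mathcal V_{\mathbb Z[X]}$ and, $k$
being a field, for $\mathcal V_{k[X,Y]}$. Indeed, let $p,q$ be non-associate prime
elements of a domain $R$, both in a maximal ideal $\mathfrak m$. If $p$ divided $q$ in
$R_{\mathfrak m}$, then $sq\in pR$ for some $s\notin\mathfrak m$; as $q\notin pR$, this
would give $s\in pR\subseteq\mathfrak m$. By symmetry, $p,q$ generate incomparable ideals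
of $R_{\mathfrak m}$. Take $2,X$ and $\mathfrak m=(2,X)$ in the first ring, and $X,Y$ and
$\mathfrak m=(X,Y)$ in the second.
\end{example}

\subsection*{The idea in the smallest case}

Consider a $\mathbf B$-module $M$, and suppose that its subalgebras are the cosets
$A=a+N$ of submodules $N$ (Proposition~\ref{prop:coset} will show that they are). Put $A$
for $z$ in \eqref{eq:identity}. Its contributions to the two sides are
\begin{align*}
\alpha A+\beta A&=(\alpha+\beta)a+\alpha N+\beta N,\\
\alpha A+\alpha A+(\alpha+\beta)A&=(\alpha+\beta)a+\alpha N+(\alpha+\beta)N .
\end{align*}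
The two submodules on the right agree, since $(\alpha+\beta)n=\alpha n+\beta n$ and
$\beta n=\alpha n+(\alpha+\beta)n$. A coset sees only the \emph{sum} of the coefficients
of $z$ and the \emph{ideal} they generate, and the lists $\alpha,\beta$ and
$\alpha,\alpha,\alpha+\beta$ have the same sum and generate the same ideal.

Can one get from the first list to the second by the permitted identities? A linear
identity rearranges the occurrences of $z$ but keeps their nonzero coefficients. An
idempotent law replaces one or more entries $c$ by lists $cw_1,\dots,cw_n$ with
$\sum w_i=1$, or conversely. Start with entries from $\{0,\alpha,\beta\}$. Splitting such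
an entry yields only entries from $\{0,\alpha,\beta\}$, as multiples of $\alpha$ are $0$
and $\alpha$, and those of $\beta$ are $0$ and $\beta$. Merging does not lead out either:
if all $cw_i$ lie in $\{0,\alpha,\beta\}$, then some $w_i$ is a unit, because
$\sum w_i=1$ and $\mathbf B$ is local, so $c$ is a multiple of $cw_i$ and lies in
$\{0,\alpha,\beta\}$. The entry $\alpha+\beta$ is never reached.

Sections~\ref{sec:coset} and~\ref{sec:invariant} make the two halves of this argument
precise, and Section~\ref{sec:counterexample} combines them. The last section shows that
when ideals form chains locally, splitting, merging, and adding or deleting zeros do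
connect any two lists with the same sum and the same ideal.

\section{Leaf coefficients}\label{sec:leaf}

From now on $R$ is a ring, and $\Omega$ is a type in which each $n$-ary $\omega$ has a
coefficient vector $(w_1,\dots,w_n)\in R^n$ with $\sum w_i=1$. Every $R$-module is an
$\Omega$-algebra via $\omega(x_1,\dots,x_n)=\sum w_ix_i$. Let
$\mathcal V=\mathcal V(R,\Omega)$ be the variety generated by the $\Omega$-algebra $R$,
that is, the class of all $\Omega$-algebras satisfying the identities of $R$. It is a
variety of modes.

Each occurrence of a variable in a term, called a \emph{leaf}, receives a coefficient in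
$R$: the leaf of the term $x$ has coefficient $1$, and in $\omega(t_1,\dots,t_n)$ a leaf
of $t_i$ has coefficient $w_i$ times its coefficient in $t_i$. In other words, one
multiplies the coefficients met on the path to the leaf. Let
\begin{itemize}
\item $C_x(t)$ be the finite multiset of coefficients of the leaves labeled $x$,
\item $\sigma_x(t)$ its sum, and $I_x(t)$ the ideal of $R$ generated by it,
\end{itemize}
with $\sigma_x(t)=0$ and $I_x(t)=0$ if $x$ does not occur in $t$. All coefficients of
$t$ together sum to $1$. In an $R$-module, $t$ takes the value $\sum_x\sigma_x(t)\,x$.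
Setting one variable to $1$ and the others to $0$ in $R$ we get
\begin{equation}\label{eq:sums}
\mathcal V\models t\approx u\quad\Longleftrightarrow\quad
\sigma_x(t)=\sigma_x(u)\ \text{for all variables }x .
\end{equation}
Hence every $R$-module with these operations lies in $\mathcal V$.

So $\mathcal V$ sees the sums $\sigma_x$ only. We next find what the algebras $MS$ see.

\section{What subalgebras see: sum and ideal}\label{sec:coset}

We want subalgebras to be cosets, so $\Omega$ must have enough operations. Call $\Omega$
\emph{full} if for all $n\ge1$ and $r\in R^n$ with $\sum r_i=1$ some $\Omega$-term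
induces $\sum r_ix_i$ in $R$-modules. The type $\Omega_R$ is full by definition.
A priori, $\mathcal V$ could contain algebras whose operations do not come from a module;
fullness excludes this. The idea is that any element may be chosen as zero, and addition
and scalar multiplication are then given by affine operations.

\begin{lemma}\label{lem:module}
Let $\Omega$ be full, $M\in\mathcal V$ and $o\in M$. Then $M$ has an $R$-module structure
with zero element $o$ in which every $\omega\in\Omega$ is
$\omega(x_1,\dots,x_n)=\sum w_ix_i$.
\end{lemma}

\begin{proof}
Choose $\Omega$-terms $s(x,y,x')$ and $m_r(y,x)$ $(r\in R)$ that induce $x-y+x'$ and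
$(1-r)y+rx$ in $R$-modules, and define on $M$
\[
x+x'=s(x,o,x'),\qquad rx=m_r(o,x).
\]
An expression formed from some variables and $o$ by means of these operations and those
in $\Omega$ is the value of an $\Omega$-term in these variables and an extra variable
$y$, at $y=o$. The sums $\sigma_x$ of this term at the variables $x\ne y$ can be computed
by putting $y=0$ in an $R$-module, where $s(x,0,x')$ and $m_r(0,x)$ are the module
operations. The sum at $y$ is then determined, since all the sums add up to $1$. By
\eqref{eq:sums}, two expressions are equal throughout $M$ as soon as they have the same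
coefficients at all $x\ne y$ when computed in $R$-modules with $y=0$.

This applies to the module axioms: associativity and commutativity of $+$, $x+o=x$,
$x+(-1)x=o$, $r(x+x')=rx+rx'$, $(r+r')x=rx+r'x$, $(rr')x=r(r'x)$ and $1x=x$ all hold in
$R$-modules with $o=0$. It also applies to $\omega(x_1,\dots,x_n)$ and
$w_1x_1+\dots+w_nx_n$, whose coefficient at $x_i$ is $w_i$ in both cases.
\end{proof}

\begin{proposition}\label{prop:coset}
Let $\Omega$ be full.
\begin{enumerate}
\item[(a)] The nonempty subalgebras of an $R$-module are exactly the cosets $a+N$ of
submodules $N$. For a term $t$ with variables among $x_1,\dots,x_n$,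
\begin{equation}\label{eq:coset}
t(a_1+N_1,\dots,a_n+N_n)=\sum_{i=1}^n\sigma_{x_i}(t)\,a_i+\sum_{i=1}^nI_{x_i}(t)\,N_i .
\end{equation}
\item[(b)] An identity $t\approx u$ holds in all $MS$, $M\in\mathcal V$, if and only if
$\sigma_x(t)=\sigma_x(u)$ and $I_x(t)=I_x(u)$ for every variable $x$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Cosets are closed under $\sum w_ix_i$, since $\sum w_i=1$. Conversely, let $A$ be a
subalgebra, $a\in A$ and $N=A-a$. Then $0\in N$. If $b-a,\,b'-a\in N$ and $r\in R$, then
$r(b-a)+(b'-a)+a=rb+b'-ra$ is a combination of elements of $A$ with coefficient sum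
$1$, hence lies in $A$ by fullness. So $r(b-a)+(b'-a)\in N$, and $N$ is a submodule.

Let $c_{i1},\dots,c_{ik_i}$ be the coefficients of the leaves of $t$ labeled $x_i$. By
\eqref{eq:independent}, the left side of \eqref{eq:coset} consists of all
\[
\sum_i\sum_{j\le k_i}c_{ij}(a_i+n_{ij})=\sum_i\sigma_{x_i}(t)a_i+\sum_i\sum_{j\le k_i}
c_{ij}n_{ij},\qquad n_{ij}\in N_i .
\]
Finally $\sum_jc_{ij}N_i=I_{x_i}(t)N_i$: if $c=\sum_jc_{ij}r_j$ and $n\in N_i$, then
$cn=\sum_jc_{ij}(r_jn)$.

(b) If the sums and ideals agree, let $M\in\mathcal V$. By Lemma~\ref{lem:module} we may
regard $M$ as an $R$-module with the given operations. Its subalgebras are cosets by (a),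
and then \eqref{eq:coset} shows that $t$ and $u$ agree on all of them. For the converse,
take the module $R^2$. For a given variable $x$, evaluate $t$ with the coset
$\{(1,r):r\in R\}$ for $x$ and $\{(0,0)\}$ for all other variables. By
\eqref{eq:independent}, the value is $\{\sigma_x(t)\}\times I_x(t)$, which determines
$\sigma_x(t)$ and $I_x(t)$. The same holds for $u$.
\end{proof}

In (b), fullness is needed only for sufficiency, where it makes $M$ a module and its
subalgebras cosets. The proof of necessity works for every $\Omega$, since cosets are
always subalgebras.

\section{What derivations preserve: unions of ideals}\label{sec:invariant}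

By Proposition~\ref{prop:coset}, when $\Omega$ is full, an identity of all $MS$ that does
not follow from $\Sigma(\mathcal V)$ must be detected by something finer than sums and
ideals. The computation in Section~\ref{sec:question} used the condition that all
coefficients of $z$ lie in $\{0,\alpha,\beta\}=\mathbf B\alpha\cup\mathbf B\beta$. We now
prove that such conditions survive every derivation.

Recall that, by Birkhoff's completeness theorem for equational logic, $t\approx u$ is a
consequence of $\Sigma$, written $\Sigma\vdash t\approx u$, if and only if $t$ and $u$
are joined by a finite chain of terms in which each step replaces one occurrence of a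
subterm $e(s_1,\dots,s_n)$ by $e'(s_1,\dots,s_n)$, where $e\approx e'$ or $e'\approx e$
is in $\Sigma$. Recall also that a ring is \emph{local} if it is nonzero and the nonunits
form an ideal; then a finite sum equal to $1$ has a unit among its summands.

\begin{lemma}\label{lem:invariant}
Let $\theta:R\to L$ be a homomorphism into a local ring $L$, let $U\subseteq L$ satisfy
$0\in U$ and $LU\subseteq U$, and let $z$ be a variable. If
$\Sigma(\mathcal V)\vdash t\approx u$, then
\[
\theta(C_z(t))\subseteq U\iff\theta(C_z(u))\subseteq U .
\]
\end{lemma}

\begin{proof}
It suffices to treat one step of the chain. Let $c$ be the product of the coefficients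
along the path from the root to the replaced subterm. Leaves outside this subterm keep
their coefficients, so only the $z$-leaves inside matter.

\emph{Linear identity $e(y_1,\dots,y_n)\approx e'(y_1,\dots,y_n)$.} If $y_i$ occurs in
$e$, it has one leaf there, with coefficient $\sigma_{y_i}(e)$; likewise for $e'$. By
\eqref{eq:sums}, $\sigma_{y_i}(e)=\sigma_{y_i}(e')$ for all $i$; write $e_i$ for the
common value. The $z$-leaves inside $e(s_1,\dots,s_n)$ have the coefficients $ce_id$ with
$d\in C_z(s_i)$, for those $i$ with $y_i$ occurring in $e$, and similarly for $e'$. For
$y_i$ occurring on both sides the coefficients are the same. If $y_i$ occurs on one side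
only, then $e_i=0$, and the corresponding leaves have coefficient $0$, whose image lies in
$U$. So the condition is the same before and after the step.

\emph{Idempotent law, $\omega(s,\dots,s)\leftrightarrow s$.} The $z$-leaves inside have
coefficients $cw_jd$ for all $j$ and all $d\in C_z(s)$ on one side, and $cd$ for
$d\in C_z(s)$ on the other. Fix $d$. If $\theta(cd)\in U$, then
$\theta(w_j)\theta(cd)\in U$ for all $j$. Conversely, suppose that
$\theta(w_j)\theta(cd)\in U$ for all $j$. Since $\sum_j\theta(w_j)=1$ and $L$ is local,
some $\theta(w_j)$ is a unit, so
$\theta(cd)=\theta(w_j)^{-1}\,\theta(w_j)\theta(cd)\in U$.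
\end{proof}

\begin{remark}\label{rem:local}
Locality is needed. For $R=L=\mathbb Z$, $\Omega=\Omega_{\mathbb Z}$ and
$U=2\mathbb Z\cup3\mathbb Z$, the idempotent law $z\approx[-2,3](z,z)$ has
$C_z=\{1\}\not\subseteq U$ on the left, but $C_z=\{-2,3\}\subseteq U$ on the right. The
choice of $U$ also matters. If $U$ is an ideal, the condition $\theta(C_z(t))\subseteq U$
says $I_z(t)\subseteq\theta^{-1}(U)$, which the algebras $MS$ already see. So we shall use
unions of two incomparable ideals.
\end{remark}

\section{The counterexample}\label{sec:counterexample}

We look for two lists with the same sum and the same ideal, only one of which lies in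
the union of two incomparable principal ideals. Start with $\{a,b\}$. The
list $\{a+b\}$ has the same sum, but in general a smaller ideal. Adjoining $b$ and $-b$
restores the ideal and does not change the sum.

\begin{proposition}\label{prop:template}
Let $\Omega$ be full, let $\theta:R\to L$ be a homomorphism into a local ring, and let
$a,b\in R$ be such that neither of $\theta(a),\theta(b)$ divides the other in $L$. Let
$t,u$ be terms in the variables $x,z$ with
\[
C_z(t)=\{a,b\},\qquad C_z(u)=\{a+b,\,b,\,-b\},\qquad I_x(t)=I_x(u).
\]
Then $t\approx u$ holds in $MS$ for every $M\in\mathcal V$, but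
$\Sigma(\mathcal V)\nvdash t\approx u$.
\end{proposition}

\begin{proof}
We have $\sigma_z(t)=a+b=\sigma_z(u)$. Since all coefficients of a term sum to $1$, also
$\sigma_x(t)=1-a-b=\sigma_x(u)$. Moreover, $I_z(t)=aR+bR=I_z(u)$. By
Proposition~\ref{prop:coset}, $t\approx u$ holds in all $MS$.

Let $U=L\theta(a)\cup L\theta(b)$. Then $\theta(C_z(t))\subseteq U$. If $\theta(a+b)$
were in $L\theta(a)$, then $\theta(b)$ would be too, a contradiction; and
$\theta(a+b)\in L\theta(b)$ would put $\theta(a)$ into $L\theta(b)$. So
$\theta(a+b)\notin U$ and $\theta(C_z(u))\not\subseteq U$. By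
Lemma~\ref{lem:invariant}, $\Sigma(\mathcal V)\nvdash t\approx u$.
\end{proof}

It remains to find a full type with a single operation. This is the purpose of the seven
arguments of $\omega$ in \eqref{eq:omega}: the first four carry the coefficients needed
for the two lists and for multiplication by $\alpha$, $\beta$, $\alpha+\beta$; the fifth
completes the sum of the first five to $1$; and the last two then provide the operation
$x+y+y'$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $R=\mathbf B$ and $\Omega=\{\omega\}$.

\emph{$\Omega$ is full.} Put $p(x,y,y')=\omega(x,x,x,x,x,y,y')$. The first five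
coefficients sum to $(3\alpha+2\beta)+(1+\alpha)=1$, so $p$ induces $x+y+y'$ in
$\mathbf B$-modules. Next, for each $r\in\mathbf B$ there is a term $\tau_r(x,y)$ inducing
$(1+r)x+ry$. For $r$ in the maximal ideal take
\begin{align*}
\tau_0&=x, & \tau_\alpha&=\omega(y,x,x,x,x,x,x),\\
\tau_\beta&=\omega(x,x,y,x,x,x,x), & \tau_{\alpha+\beta}&=\omega(x,x,x,y,x,x,x);
\end{align*}
in the last three terms the coefficient of $y$ is $r$, so that of $x$ is $1-r=1+r$. The
remaining elements of $\mathbf B$ are $1+r$ with $r$ in the maximal ideal, and
$\tau_{1+r}(x,y)=\tau_r(y,x)$ induces $(1+r)y+rx$, as required. Now let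
$r_1+\dots+r_n=1$ in $\mathbf B$. Put $v_1=x_1$ and
\[
v_i=p\bigl(v_{i-1},\,x_1,\,\tau_{r_i}(x_1,x_i)\bigr)\qquad(2\le i\le n).
\]
In $\mathbf B$-modules,
$v_i=v_{i-1}+x_1+(1+r_i)x_1+r_ix_i=v_{i-1}+r_i(x_1+x_i)$. Hence
\[
v_n=\Bigl(1+\sum_{i\ge2}r_i\Bigr)x_1+\sum_{i\ge2}r_ix_i=\sum_{i=1}^nr_ix_i .
\]

\emph{The identity.} Let $t,u$ be the two sides of \eqref{eq:identity}. Reading off the
positions of $z$ we find
\[
C_z(t)=\{\alpha,\beta\},\qquad C_z(u)=\{\alpha,\alpha,\alpha+\beta\}.
\]
With $a=\beta$ and $b=\alpha=-\alpha$ these are the lists $\{a,b\}$ and $\{a+b,b,-b\}$ of
Proposition~\ref{prop:template}. The sixth argument is $x$ on both sides, so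
$1\in C_x(t)\cap C_x(u)$ and $I_x(t)=I_x(u)=\mathbf B$. Finally
$\mathbf B\alpha=\{0,\alpha\}$ and $\mathbf B\beta=\{0,\beta\}$, so neither of
$\alpha,\beta$ divides the other. Proposition~\ref{prop:template}, with
$L=\mathbf B$ and $\theta=\mathrm{id}$, gives the theorem.
\end{proof}

\section{Affine modules: arithmetical rings}\label{sec:arithmetical}

We prove Theorem~\ref{thm:B}. Write $\Sigma=\Sigma(\mathcal V_R)$.

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``only if'']
Suppose that some $R_{\mathfrak m}$ has incomparable ideals $P,Q$. If $p\in P\setminus Q$
and $q\in Q\setminus P$, then neither of $p,q$ divides the other. After multiplying $p,q$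
by units of $R_{\mathfrak m}$ we have $p=\theta(a)$, $q=\theta(b)$ with $a,b\in R$, where
$\theta:R\to R_{\mathfrak m}$ is the canonical map. The terms
\[
t=[1-a-b,\;a,\;b](x,z,z),\qquad u=[1-a-b,\;a+b,\;b,\;-b](x,z,z,z)
\]
have $C_x(t)=C_x(u)=\{1-a-b\}$, and Proposition~\ref{prop:template} applies to them,
since $R_{\mathfrak m}$ is local. So $t\approx u$ holds in all $MS$, $M\in\mathcal V_R$,
but does not follow from $\Sigma$.
\end{proof}

For the converse we must derive $t\approx u$ from $\Sigma$ whenever the sums and ideals
agree. If $R=0$, the linear identity $x\approx y$ is true in $\mathcal V_R$, and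
everything follows from it. \emph{From now on let $R\neq0$.} The derivations take place on
lists of coefficients; we first set up the moves.

\subsection*{Moves on lists}

\begin{lemma}\label{lem:step1}
If for every variable $x$ the multisets $C_x(v)$ and $C_x(w)$ agree after zeros are
deleted, then $\Sigma\vdash v\approx w$.
\end{lemma}

\begin{proof}
For each $x$, match the nonzero $x$-leaves of $v$ with those of $w$ by a
coefficient-preserving bijection. Relabel so that matched leaves share a variable, leaves
with coefficient zero get separate variables, and all these variables are distinct. The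
resulting terms $v',w'$ are linear. A variable of a matched pair has the same coefficient
in $v'$ and $w'$, and a variable of a zero leaf has coefficient sum $0$ in both. By
\eqref{eq:sums}, $v'\approx w'$ is true in $\mathcal V_R$, so it belongs to $\Sigma$.
Returning to the old labels is a substitution that turns $v'\approx w'$ into
$v\approx w$.
\end{proof}

A \emph{system} is a family $(C_x)_x$ of finite multisets in $R$, almost all empty, with
total sum $1$. Since $1\ne0$, a system has at least one nonzero element. Listing its
elements as the coefficients of one basic operation, applied to the corresponding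
variables, realizes the system as $(C_x(v))_x$ for a term $v$. By Lemma~\ref{lem:step1},
any two realizing terms are $\Sigma$-provably equal. So we may define $(C_x)\sim(D_x)$ to
mean that realizing terms are $\Sigma$-provably equal. This is an equivalence relation,
and, again by Lemma~\ref{lem:step1}, zeros may be added or deleted freely. There is one
further move:
\begin{equation}\label{eq:split}
\text{if }r_1+\dots+r_n=1,\ \text{an element }c\in C_x\text{ may be replaced by }
cr_1,\dots,cr_n,\text{ and conversely.}
\end{equation}
Indeed, in a realizing term replace the corresponding leaf $x$ by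
$[r_1,\dots,r_n](x,\dots,x)$, using an idempotent law. We call this \emph{splitting} $c$
by $(r_1,\dots,r_n)$; the inverse move is \emph{merging}.

From now on fix a variable $z$ and change only $C_z$. We write lists for $C_z$ and leave
the other $C_x$, which stay fixed, unmentioned.

\subsection*{Adjoining a list with sum zero}

The aim is to adjoin to the list $(a_1,\dots,a_k)$ any list with sum $0$ from the ideal
$I=a_1R+\dots+a_kR$. For $s,-s$ with $s=a_1c$ this is a splitting of $a_1$ by $(1,c,-c)$.
For general $s\in I$ it is not enough to write $s=\sum_ia_id_i$. One can adjoin the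
elements $\pm a_id_i$, but in order to merge the elements $a_id_i$ into $s$ in one move
one needs $a_id_i=e_is$ with $\sum_ie_i=1$. An example shows what works.

\begin{example}
Over $\mathbb Z$, let us adjoin $1,-1$ to $(2,3)$. We have $1=-2+3$. Split $2$ by
$(1,-1,1)$ into $2,-2,2$, and $3$ by $(1,1,-1)$ into $3,3,-3$. Now $-2,3$ merge into $1$,
as they arise from $1$ by splitting with $(-2,3)$; in the same way $2,-3$ merge into
$-1$. Thus $(2,3)\sim(2,3,1,-1)$.
\end{example}

The example used $e_1=-2$ and $e_2=3$, which have sum $1$ and satisfy $e_iI\subseteq a_iR$.
Such elements are exactly what the chain condition provides, and this is the only place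
where it is used.

\begin{lemma}\label{lem:partition}
Let $R$ be arithmetical and $I=a_1R+\dots+a_kR$ with $k\ge1$. There are
$e_1,\dots,e_k\in R$ with $\sum_ie_i=1$ and $e_iI\subseteq a_iR$ for all $i$.
\end{lemma}

\begin{proof}
Let $J=\sum_i(a_iR:I)$, where $(a_iR:I)=\{e\in R:eI\subseteq a_iR\}$. We claim that $J$
lies in no maximal ideal $\mathfrak m$. The ideals $a_iR_{\mathfrak m}$ form a finite
chain, so one of them, say for $i=h$, contains the others and equals $I_{\mathfrak m}$.
For each $j$ there is then $d_j\in R\setminus\mathfrak m$ with $d_ja_j\in a_hR$. The
product $d=d_1\cdots d_k$ is not in $\mathfrak m$ and $dI\subseteq a_hR$, so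
$d\in J\setminus\mathfrak m$. Hence $J=R$, and $1\in J$ is the assertion.
\end{proof}

\begin{lemma}\label{lem:adjoin}
Let $R$ be arithmetical, $I=a_1R+\dots+a_kR$ with $k\ge1$, and let $s_1,\dots,s_m\in I$,
$m\ge1$, have sum $0$. Then
\[
(a_1,\dots,a_k)\sim(a_1,\dots,a_k,s_1,\dots,s_m).
\]
\end{lemma}

\begin{proof}
Take $e_1,\dots,e_k$ as in Lemma~\ref{lem:partition}. For $j\ge2$ write
$e_is_j=a_ic_{ij}$ with $c_{ij}\in R$, and put $c_{i1}=-\sum_{j\ge2}c_{ij}$. Then also
\[
a_ic_{i1}=-e_i\sum_{j\ge2}s_j=e_is_1 .
\]
Since $1+c_{i1}+\dots+c_{im}=1$, we may split $a_i$ by $(1,c_{i1},\dots,c_{im})$ into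
$a_i,\,e_is_1,\dots,e_is_m$. Do this for all $i$. Then, for each $j$, merge
$e_1s_j,\dots,e_ks_j$ into $s_j$; this is the inverse of splitting $s_j$ by
$(e_1,\dots,e_k)$. The result is $(a_1,\dots,a_k,s_1,\dots,s_m)$.
\end{proof}

\subsection*{End of the proof}

The last step is to adjoin to each of two given lists what the other one has.

\begin{proof}[Proof of Theorem~\ref{thm:B}, ``if'']
Let $R$ be arithmetical; as noted, we may assume $R\ne0$. All $MS$ with
$M\in\mathcal V_R$ satisfy $\Sigma$, as shown in Section~\ref{sec:question}. Conversely,
let $t\approx u$ hold in all these $MS$. By Proposition~\ref{prop:coset},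
$\sigma_x(t)=\sigma_x(u)$ and $I_x(t)=I_x(u)$ for all $x$.

Let $z$ be a variable, $C_z(t)=(a_1,\dots,a_k)$, $C_z(u)=(b_1,\dots,b_l)$, and let $I$
be the common ideal. If $I=0$, both lists consist of zeros, and one may be replaced by
the other by adding or deleting zeros. Otherwise $k,l\ge1$. Write $(a)$, $(b)$, $(-a)$
for the lists $(a_1,\dots,a_k)$, $(b_1,\dots,b_l)$, $(-a_1,\dots,-a_k)$. All their
entries are in $I$, and $(a)$ and $(b)$ have the same sum. So $(b,-a)$ and $(a,-a)$ have
sum zero. Lemma~\ref{lem:adjoin}, applied to $(a)$ with the first and to $(b)$ with the
second of these, gives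
\[
(a)\sim(a,b,-a),\qquad (b)\sim(b,a,-a).
\]
The right-hand sides are the same multiset, so $(a)\sim(b)$.

Replacing $C_z(t)$ by $C_z(u)$ does not change the sum at $z$, so total sums remain $1$
and the variables occurring in $t$ or $u$ can be treated one after another. This
transforms the system of $t$ into that of $u$, and therefore $\Sigma\vdash t\approx u$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{modals} \emph{Representation Of Modals},
\url{http://oa.las.ac.cn/oainone/service/workdown/RO202107200001306ZK}.
\end{thebibliography}

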